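\title{Locally connected Suslinian continua are connected by generalized arcs}

\begin{abstract}
A compact connected Hausdorff space is Suslinian if it does not contain uncountably many pairwise disjoint nondegenerate subcontinua. We prove in ZFC that any two distinct points of a connected open subset of a locally connected Suslinian continuum are the endpoints of a generalized arc (a linearly ordered continuum) contained in that subset. The proof rests on a structure theorem: such a continuum has a monotone map onto a metrizable continuum whose countably many nondegenerate fibers either lie over points that do not separate locally, or have exactly two boundary points, joined by a generalized arc in the fiber. The corresponding statement with metrizable arcs in place of generalized arcs is equivalent to the Souslin Hypothesis.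
\end{abstract}

\section{Introduction}

A \emph{continuum} is a compact connected Hausdorff space, not necessarily metrizable; it is \emph{nondegenerate} if it has more than one point. An \emph{arc}, or \emph{metrizable arc}, is a space homeomorphic to $[0,1]$. A \emph{generalized arc}, or \emph{ordered continuum}, is a nondegenerate continuum whose topology is the order topology of a linear order; its \emph{endpoints} are the least and the greatest element. A space $X$ is \emph{connected by generalized arcs} if any two distinct points of $X$ are the endpoints of a generalized arc contained in $X$.

In a locally connected metrizable continuum any two distinct points are joined by an arc (Theorem~\ref{thm:MMM} below). Without metrizability, arcs can be too short. In a generalized arc $J$ every point other than the endpoints separates the endpoints, so the only connected subset of $J$ that contains both endpoints is $J$ itself. If $J$ is not separable, then no arc and no path joins its endpoints. An example is the long segment, the set $\omega_1\times[0,1)$ with the lexicographic order and a greatest element added. So the natural form of arcwise connectedness for nonmetrizable continua is connectedness by generalized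 arcs.

A continuum is \emph{Suslinian} if it does not contain uncountably many pairwise disjoint nondegenerate subcontinua. This is a countability condition on the one-dimensional pieces of the space. The interval $[0,1]$ is Suslinian, because every nondegenerate subcontinuum contains a rational number. The square is not, because of its vertical segments, and the long segment is not, because of the arcs $\{\alpha\}\times[\frac13,\frac23]$. The following question is posed in \cite{OSC}.

\medskip
\noindent\textbf{Problem.} \emph{Is every locally connected Suslinian continuum connected by generalized arcs?}
\medskip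

The Souslin Hypothesis (SH) is the statement that there is no Souslin line. We use two known results about locally connected Suslinian continua without proof.
\begin{itemize}
\item[(Q1)] Every locally connected Suslinian continuum has weight at most $\omega_1$.
\item[(Q2)] If SH holds, every locally connected Suslinian continuum is metrizable.
\end{itemize}
By (Q2) the answer to the Problem is yes under SH, so the question concerns the case in which SH fails, and one may suspect that the answer depends on the axioms. On the other hand, the nonmetrizable example that a Souslin line produces directly is itself a generalized arc (Lemma~\ref{lem:souslin}), which points to a positive answer. The answer is yes, in ZFC, and in a local form.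

\begin{theorem}\label{thm:main}
Let $X$ be a locally connected Suslinian continuum, $U_0\subseteq X$ a connected open set and $a\ne b$ points of $U_0$. Then there is a generalized arc $A\subseteq U_0$ with endpoints $a$ and $b$. In particular, $X$ is connected by generalized arcs.
\end{theorem}

A \emph{map} is a continuous function, and a map is \emph{monotone} if its fibers are connected. Theorem~\ref{thm:main} comes from the following description of $X$ over a metrizable base.

\begin{theorem}\label{thm:structure}
Let $X$ be a locally connected Suslinian continuum and $P\subseteq X$ a countable set. There is a monotone map $f$ of $X$ onto a metrizable locally connected continuum $Y$ such that $f^{-1}f(x)=\{x\}$ for $x\in P$, only countably many fibers of $f$ are nondegenerate, and every nondegenerate fiber $K=f^{-1}(p)$ satisfies one of the following conditions.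
\begin{itemize}
\item[(N)] $O\setminus\{p\}$ is connected for every connected open set $O\ni p$ in $Y$.
\item[(S)] $K$ is a locally connected continuum with exactly two boundary points in $X$, $K$ contains a generalized arc joining them, and $p$ has a connected open neighborhood $O$ such that $O\setminus\{p\}$ has exactly two components.
\end{itemize}
\end{theorem}

Both theorems are proved in ZFC and use only (Q1). Generalized arcs cannot be replaced by arcs.

\begin{theorem}\label{thm:sharp}
The following statements are equivalent.
\begin{itemize}
\item[(i)] The Souslin Hypothesis.
\item[(ii)] In every locally connected Suslinian continuum any two distinct points are joined by a metrizable arc.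
\item[(iii)] Every locally connected Suslinian continuum is path connected.
\end{itemize}
\end{theorem}

Section~\ref{sec:tools} collects the topological tools. Section~\ref{sec:examples} proves Theorem~\ref{thm:sharp}, treats the case of a single nondegenerate fiber by hand, and gives the example that dictates the plan of the proof.

\section{Topological tools}\label{sec:tools}

We write $\overline V$ for closure and $\operatorname{Bd}V$ for boundary in the ambient continuum. A space is \emph{ccc} if every family of pairwise disjoint nonempty open sets is countable. For a map $f$ defined on $X$, a set $W\subseteq X$ is \emph{saturated} if $W=f^{-1}f(W)$, and the fiber of $x$ is \emph{trivial} if $f^{-1}f(x)=\{x\}$. A generalized arc is locally connected: $[u,v]$ is a retract of it and hence connected, and open intervals are increasing unions of such sets. The following textbook facts are used.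
\begin{itemize}
\item[(F1)] If $K$ is a component of a compact Hausdorff space $F$ and $W\supseteq K$ is open, there is a clopen subset $F_1$ of $F$ with $K\subseteq F_1\subseteq W$.
\item[(F2)] (Boundary bumping.) If $V$ is a nonempty proper open subset of a continuum, every component of $\overline V$ meets $\operatorname{Bd}V$.
\item[(F3)] The intersection of a chain of nonempty continua is a nonempty continuum, and every open set that contains the intersection contains a member of the chain.
\item[(F4)] In a locally connected space, components of open sets are open and the connected open sets form a base. A continuous Hausdorff image of a locally connected continuum is a locally connected continuum.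
\item[(F5)] If a connected space is covered by open sets, any two points are joined by a finite chain of them, that is, a finite sequence in which consecutive sets intersect.
\item[(F6)] (Baire.) A nonempty locally compact Hausdorff space is not a countable union of closed sets with empty interior. In particular, if it is countable, it has an isolated point.
\item[(F7)] A compact Hausdorff space with a countable base is metrizable. A $G_\delta$ subset of a compact metrizable space is completely metrizable. On a compact Hausdorff space of weight at most $\omega_1$ there are maps $g_\xi$ into $[0,1]$, $\xi<\omega_1$, that separate points.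
\end{itemize}

\begin{theorem}[Mazurkiewicz--Moore--Menger; see {\cite[\S 50.II]{Kur}}]\label{thm:MMM}
In a connected, locally connected, completely metrizable space any two distinct points are the endpoints of an arc.
\end{theorem}

The first lemma converts the Suslinian property into the two forms in which it is used most often.

\begin{lemma}\label{lem:small}
\begin{itemize}
\item[(a)] Every nonempty open subset $W$ of a nondegenerate continuum $Z$ contains a nondegenerate continuum.
\item[(b)] A Suslinian continuum is ccc.
\item[(c)] A Suslinian continuum contains no strictly decreasing sequence $(K_\beta)_{\beta<\omega_1}$ of nonempty subcontinua.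
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take $x\in W$ and an open set $V\ne Z$ with $x\in V$ and $\overline V\subseteq W$. By (F2) the component of $x$ in $\overline V$ contains a point of $\operatorname{Bd}V$, and this point is not $x$. Part (b) follows from (a); a one-point space is ccc trivially. (c) Given such a sequence, $K_\beta$ is nondegenerate and $K_\beta\setminus K_{\beta+1}$ is nonempty and open in $K_\beta$, so by (a) it contains a nondegenerate continuum $C_\beta$. For $\beta<\gamma$ we have $C_\gamma\subseteq K_{\beta+1}$, so the $C_\beta$ are pairwise disjoint, which is impossible.
\end{proof}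

\begin{lemma}\label{lem:monotone}
If $g\colon Z\to Z'$ is a closed monotone surjection and $C\subseteq Z'$ is connected, then $g^{-1}(C)$ is connected.
\end{lemma}

\begin{proof}
The restriction $g^{-1}(C)\to C$ is a closed map. If $g^{-1}(C)=F_1\sqcup F_2$ with $F_1,F_2$ relatively closed, each fiber lies in one $F_i$, so $g(F_1)$ and $g(F_2)$ are disjoint closed subsets of $C$ that cover $C$. One of them is empty.
\end{proof}

\begin{lemma}\label{lem:comp}
Let $U$ be a connected open subset of a locally connected continuum, $P\subseteq U$ a nonempty continuum and $C$ a component of $U\setminus P$. Then $C$ is open, $\overline C\cap U\subseteq C\cup P$, $\overline C\cap P\neq\emptyset$, and $C\cup P$ is connected.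
\end{lemma}

\begin{proof}
All components of the open set $U\setminus P$ are open by (F4), so $C$ is clopen in $U\setminus P$. This gives the first two claims. If $\overline C\cap P$ were empty, $C$ would be a nonempty proper clopen subset of $U$. Finally, $C\cup(\overline C\cap P)$ lies between $C$ and $\overline C$, so it is connected, and it meets the connected set $P$.
\end{proof}

Generalized arcs will be recognized by the following test. The \emph{rays} of a linear order are the sets $\{u: u\le w\}$ and $\{u:u\ge w\}$. The order is \emph{dense} if strictly between any two points there is a third.

\begin{lemma}\label{lem:order}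
Let $J$ be a compact space with more than one point and with a linear order whose rays are closed. If $J$ is connected, or if the order is dense, then $J$ is a generalized arc with endpoints $\min J$ and $\max J$.
\end{lemma}

\begin{proof}
The complements of the rays generate the order topology, so the order topology is coarser than the given one. It is Hausdorff and the given topology is compact, so the two coincide. A nonempty closed set $F\subseteq J$ has a least element: the closed sets $F\cap\{u\le w\}$, $w\in F$, form a chain of nonempty sets, and a point of their intersection is $\min F$. In the same way $F$ has a greatest element. It remains to show that $J$ is connected when the order is dense. Suppose $J=F_1\sqcup F_2$ with $F_1,F_2$ closed and nonempty and $\min J\in F_1$. Let $m=\min F_2$ and $F'=\{u:u<m\}$. Then $\emptyset\ne F'\subseteq F_1$. By density $F'$ has no greatest element, so it is not closed. Its closure lies in the ray $F'\cup\{m\}$, so $m\in\overline{F'}\subseteq F_1$, a contradiction.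
\end{proof}

\section{The Souslin continuum, one collapsed fiber, and the ladder}\label{sec:examples}

\subsection*{The Souslin continuum}
We use the failure of SH in its standard form: there is a densely ordered set $\Lambda$ that is ccc and not separable in its order topology.

\begin{lemma}\label{lem:souslin}
If SH fails, there is a generalized arc $\Sigma$ that is Suslinian and not separable.
\end{lemma}

\begin{proof}
Let $\Sigma$ be the Dedekind completion of $\Lambda$, with a least and a greatest element added where they are missing. It is complete and densely ordered, hence an ordered continuum, and strictly between any two points of $\Sigma$ there is a point of $\Lambda$. So every nonempty open interval of $\Sigma$ contains an interval $(u,v)$ with $u<v$ in $\Lambda$, and $(u,v)\cap\Lambda$ is a nonempty open interval of $\Lambda$. Hence $\Sigma$ is ccc. A nondegenerate subcontinuum of $\Sigma$ is an interval $[u,v]$ with $(u,v)\neq\emptyset$, so $\Sigma$ is Suslinian. Suppose $Q\subseteq\Sigma$ is countable and dense. Choose a point of $\Lambda$ strictly between any two points of $Q$, and let $Q'$ be the countable set of chosen points. For $u<v$ in $\Lambda$ the interval $(u,v)$ of $\Sigma$ contains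 two points of $Q$, hence a point of $Q'$. So $Q'$ is dense in $\Lambda$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(i)$\Rightarrow$(ii): by (Q2) the continuum is metrizable, and Theorem~\ref{thm:MMM} applies. (ii)$\Rightarrow$(iii): an arc is the image of a path. (iii)$\Rightarrow$(i): suppose SH fails. The space $\Sigma$ of Lemma~\ref{lem:souslin} is a locally connected Suslinian continuum. The image of a path between its endpoints is connected and contains both endpoints, so it is $\Sigma$; it is also separable, and $\Sigma$ is not.
\end{proof}

The space $\Sigma$ is the model for alternative (S). Let $f$ be a monotone map of $\Sigma$ onto a metrizable space such that the endpoints $d_1<d_2$ of $\Sigma$ have trivial fibers. The fibers are closed intervals, and countably many of them are nondegenerate. At least one is nondegenerate, since otherwise $f$ is a homeomorphism and $\Sigma$ is separable; so no metrizable image describes $\Sigma$ completely. A nondegenerate fiber $K=[u,v]=f^{-1}(p)$ has the boundary points $u$ and $v$, and removing $p$ leaves the two components $f([d_1,u))$ and $f((v,d_2])$. The generalized arc from $u$ to $v$ can be described without mentioning the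 order: it is the set of points of $K$ that separate $d_1$ from $d_2$. This description is the one that generalizes (Section~\ref{sec:links}).

\subsection*{One collapsed fiber}
How does an arc in $Y$ approach a fiber? For an arc $I$ with a chosen order and $p\in I$ write $I_{<p}$, $I_{\le p}$, $I_{>p}$, $I_{\ge p}$ for the obvious subsets.

\begin{lemma}\label{lem:entry}
Let $f\colon X\to Y$ be a monotone map of a continuum onto a continuum, $I\subseteq Y$ an ordered arc, $p\in I$ and $K=f^{-1}(p)$. If $p\neq\min I$, then $\overline{f^{-1}(I_{<p})}\cap K$ is a nonempty continuum contained in $\operatorname{Bd}K$. If $p\ne\max I$, the same holds for $I_{>p}$.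
\end{lemma}

\begin{proof}
For $u<p$ in $I$ let $F_u=\overline{f^{-1}([u,p))}$, a nonempty continuum by Lemma~\ref{lem:monotone}. For $u<v<p$ we have $F_u=f^{-1}([u,v])\cup F_v$, so $F_u\supseteq F_v$ and $F_u\cap K=F_v\cap K$. Also $F_u\subseteq f^{-1}([u,p])$, so $\bigcap_uF_u\subseteq K$. Therefore $\bigcap_uF_u=F_{\min I}\cap K$, which is the set in question. It is a nonempty continuum by (F3), and it lies in $K\cap\overline{X\setminus K}=\operatorname{Bd}K$. For $I_{>p}$ reverse the order.
\end{proof}

Suppose now that $Y$ is metrizable and locally connected, that $K=f^{-1}(p)$ is the only nondegenerate fiber, and that $a\neq b$ lie outside $K$. If (N) holds, $Y\setminus\{p\}$ is connected and open, Theorem~\ref{thm:MMM} gives an arc $I\subseteq Y\setminus\{p\}$ from $f(a)$ to $f(b)$, and $f$ maps the compact set $f^{-1}(I)$ bijectively onto $I$; so $f^{-1}(I)$ is an arc from $a$ to $b$. If (S) holds, take any arc $I\subseteq Y$ from $f(a)$ to $f(b)$ and suppose $p\in I$. A nonempty continuum inside the two-point set $\operatorname{Bd}K$ is a point, so by Lemma~\ref{lem:entry} the closure of $f^{-1}(I_{<p})$ is $f^{-1}(I_{<p})\cup\{e^-\}$ with $e^-\in\operatorname{Bd}K$. This compact set is mapped bijectively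 onto $I_{\le p}$, so it is an arc from $a$ to $e^-$. In the same way we get an arc from a point $e^+\in\operatorname{Bd}K$ to $b$. If $e^-=e^+$, the two arcs fit together; otherwise we splice in the generalized arc from $e^-$ to $e^+$ that (S) provides. So fibers of type (N) are \emph{avoided} and fibers of type (S) are \emph{crossed}.

\subsection*{The ladder}
A fiber of a monotone map on a locally connected Suslinian continuum need not satisfy (N) or (S).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=4.6cm,y=3cm]
\foreach \m in {1,2,4,8,16,32}{
  \draw[thin] ({1/\m},0)--({1/\m},1);
  \draw[thin] ({-1/\m},0)--({-1/\m},1);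
  \foreach \k in {0,...,\m}{\draw[thin] ({-1/\m},{\k/\m})--({1/\m},{\k/\m});}
}
\draw[very thick] (0,0)--(0,1) node[above]{$K$};
\end{tikzpicture}
\caption{The first stages of the ladder $H$, a locally connected Suslinian continuum in the plane. The central segment $K$ separates $H$, and every point of $K$ is a limit of points on the left side and of points on the right side.}
\label{fig:ladder}
\end{figure}

\begin{example}\label{ex:ladder}
Let $H\subseteq[-1,1]\times[0,1]$ be the union of $K=\{0\}\times[0,1]$, the vertical segments $\{\pm2^{-n}\}\times[0,1]$ and the horizontal segments $[-2^{-n},2^{-n}]\times\{k2^{-n}\}$, where $n\geq0$ and $0\le k\le 2^n$ (Figure~\ref{fig:ladder}). Let $H^+$ be the part of $H$ in $[0,1]\times[0,1]$.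

Away from $K$ these sets are locally finite unions of segments, so they are compact and locally connected off $K$. If $J\subseteq[0,1]$ is an interval containing a multiple of $2^{-n}$, then $H\cap([-2^{-n},2^{-n}]\times J)$ is connected, because its horizontal pieces meet $K$ and its vertical pieces meet the horizontal piece at the height of that multiple; the same holds in $H^+$. So $H$ and $H^+$ are locally connected continua. They are Suslinian: a nondegenerate subcontinuum $C$ is covered by countably many segments $\sigma$, by (F6) some $C\cap\sigma$ has nonempty interior in $C$, and by Lemma~\ref{lem:small}(a) $C$ contains a nondegenerate subsegment of $\sigma$, hence a point with rational coordinates.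

(1) \emph{Arcs need not lift.} Let $f$ collapse $K$ to a point $p$. Let $Z\subseteq H^+$ be the zigzag formed by the segments $\{2^{-n}\}\times[0,1]$, joined alternately along the bottom and the top edge. Then $I=f(Z)\cup\{p\}$ is an arc. A compact subset of $f^{-1}(I)$ that is mapped onto $I$ contains $\overline Z=Z\cup K=f^{-1}(I)$, which is not locally connected and so is not a generalized arc.

(2) \emph{In $H^+/K$ the point $p$ satisfies} (N). Let $W$ be the preimage of a connected open set $O\ni p$. It contains a strip $H^+\cap([0,2^{-n}]\times[0,1])$. The strip minus $K$ is connected, because its vertical segments meet the bottom edge and its horizontal pieces meet vertical segments. By Lemma~\ref{lem:comp} every component of $W\setminus K$ accumulates at $K$ and so meets the strip. Hence $W\setminus K$ and its image $O\setminus\{p\}$ are connected.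

(3) \emph{In $H/K$ neither} (N) \emph{nor} (S) \emph{holds}: $p$ separates the left side from the right side, and $\operatorname{Bd}K=K$.

(4) \emph{Theorem~\ref{thm:main} fails without local connectedness.} The continuum $Z\cup K\subseteq H$ is Suslinian. A subcontinuum that contains a point of $Z$ and a point of $K$ contains a tail of $Z$, hence $K$, and is not locally connected.
\end{example}

\subsection*{Plan of the proof}
By (Q1), $X$ is approximated by $\omega_1$ metrizable monotone images $X_\alpha$ (Section~\ref{sec:spectrum}). One would like to choose an arc in $X_0$ and lift it from level to level, but part (1) of the example shows that arcs do not lift. We stop instead at one well-chosen level $\delta$ and show that $f_\delta\colon X\to X_\delta$ satisfies Theorem~\ref{thm:structure}. Part (3) shows that the level has to be chosen: a separating fiber with a nondegenerate continuum in its boundary cannot be excluded by the hypotheses. It can be outnumbered. The Suslinian property allows only countably many pairwise disjoint boundary continua, while the projection of the rectangle $[-1,1]\times[0,1]$ to the first coordinate has uncountably many. The nondegenerate fibers of all $f_\alpha$ form a tree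 with countable chains and antichains, and a countable elementary submodel picks a level $\delta$ whose nodes are generic (Section~\ref{sec:tree}). A generic separating fiber is approached from two sides by other separating fibers (Section~\ref{sec:cuts}). This makes its boundary a union of two continua, and counting makes them points (Section~\ref{sec:boundary}). The generalized arc between these two points is a set of separating points, as in $\Sigma$ (Section~\ref{sec:links}). We begin with the step from the structure to the arc.

\section{Lifting arcs through fibers of types (N) and (S)}\label{sec:lifting}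

With countably many nondegenerate fibers two things change. The points of type (N) must be avoided all at once, although they may be dense; and the set obtained by splicing in countably many generalized arcs must be shown to be compact and ordered. The first task is where (N) is needed for all small neighborhoods $O$ and not only for $O=Y$.

\begin{lemma}\label{lem:smooth}
Let $Y$ be a nondegenerate locally connected metrizable continuum and $N\subseteq Y$ a countable set of points that satisfy \textup{(N)}. Then $O\setminus N$ is connected for every connected open set $O\subseteq Y$.
\end{lemma}

\begin{proof}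
Nonempty open subsets of $Y$ are uncountable: by Lemma~\ref{lem:small}(a) they contain a nondegenerate continuum, and the distance from one of its points maps it onto a nondegenerate interval. Suppose $O\setminus N=S_1\sqcup S_2$ with $S_1,S_2$ nonempty and relatively open. Let $O_i$ be the union of all open sets $V\subseteq O$ with $V\setminus N\subseteq S_i$. Then $O_i\setminus N=S_i$. The open set $O_1\cap O_2$ is contained in $N$, so it is countable, hence empty. The set $F=O\setminus(O_1\cup O_2)$ is contained in $N$, closed in $O$, and nonempty because $O$ is connected. It is countable and locally compact, so by (F6) it has an isolated point $q$. Take a connected open set $O'\subseteq O$ with $O'\cap F=\{q\}$. By (N) the set $O'\setminus\{q\}$ is connected, and it lies in $O_1\sqcup O_2$, so it lies in one $O_i$. Since $q\in N$, we get $O'\setminus N\subseteq O_i\setminus N=S_i$. Then $O'\subseteq O_i$ by the definition of $O_i$, which contradicts $q\in F$.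
\end{proof}

\begin{proposition}\label{prop:lift}
Let $f$ be a monotone map of a continuum $X$ onto a metrizable locally connected continuum $Y$ with countably many nondegenerate fibers, each satisfying \textup{(N)} or \textup{(S)}. Let $G\subseteq Y$ be connected and open and let $a\neq b$ be points of $f^{-1}(G)$ with trivial fibers. Then $f^{-1}(G)$ contains a generalized arc with endpoints $a$ and $b$.
\end{proposition}

\begin{proof}
Since the fibers of $a$ and $b$ are trivial, $f(a)\neq f(b)$. Let $N$ be the set of points of $Y$ that have a nondegenerate fiber and satisfy (N). By Lemma~\ref{lem:smooth}, $G\setminus N$ is connected, and the sets $O\setminus N$ with $O\subseteq G$ connected and open form a base of connected sets for it. It is a $G_\delta$ subset of $Y$, so it is completely metrizable by (F7), and it contains $f(a)$ and $f(b)$. Theorem~\ref{thm:MMM} gives an arc $I\subseteq G\setminus N$, which we order from $f(a)$ to $f(b)$.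

Let $I^*$ be the set of points $p\in I$ whose fiber $K^p=f^{-1}(p)$ is nondegenerate. For $p\in I^*$ we have $f(a)<p<f(b)$, and $K^p$ satisfies (S). By Lemma~\ref{lem:entry} there are points $e^-_p,e^+_p$ in the two-point set $\operatorname{Bd}K^p$ with
\begin{equation}\label{eq:entry}
\overline{f^{-1}(I_{<p})}\cap K^p=\{e_p^-\},\qquad \overline{f^{-1}(I_{>p})}\cap K^p=\{e_p^+\}.
\end{equation}
If $e_p^-=e_p^+$, let $J_p=\{e_p^-\}$. Otherwise let $J_p\subseteq K^p$ be a generalized arc ordered from $e_p^-$ to $e_p^+$. Put
\[
A=f^{-1}(I\setminus I^*)\cup\bigcup_{p\in I^*}J_p\ \subseteq\ f^{-1}(G),
\]
and order $A$ by declaring $u<w$ if $f(u)<f(w)$, or if $f(u)=f(w)=p\in I^*$ and $u<w$ in $J_p$. Fibers over $I\setminus I^*$ are points, so this is a linear order, with least element $a$ and greatest element $b$. We verify the hypotheses of Lemma~\ref{lem:order}.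

\emph{$A$ is compact.} We show that $A$ is closed in the compact set $f^{-1}(I)$. A point $z\in f^{-1}(I)\setminus A$ lies in $K^p\setminus J_p$ for some $p\in I^*$; in particular $z\neq e_p^\pm$. Since $A\subseteq f^{-1}(I_{<p})\cup J_p\cup f^{-1}(I_{>p})$, equation \eqref{eq:entry} gives $z\notin\overline A$.

\emph{$A$ is connected.} The restriction of $f$ to $A$ is a closed surjection onto $I$ whose fibers are points or sets $J_p$; apply Lemma~\ref{lem:monotone}.

\emph{Rays are closed.} If $f(w)\notin I^*$, then $\{u\in A:u\le w\}=A\cap f^{-1}(I_{\le f(w)})$. If $w\in J_p$, then $\{u\in A:u\le w\}$ is the union of $A\cap f^{-1}(I_{<p})$ and the closed interval $[e_p^-,w]$ of $J_p$. The closure of the first set lies in $A\cap f^{-1}(I_{\le p})$, and by \eqref{eq:entry} it adds at most the point $e_p^-$. For upper rays reverse the order and use $e_p^+$.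
\end{proof}

\begin{remark}
The case $e_p^-=e_p^+$ occurs. Attach a segment $[b_1,c]$ to $H^+/K$ by identifying $b_1$ with the collapsed point, and collapse an initial piece $[b_1,b_2]$ with $b_2\ne c$. This fiber satisfies (S), and the arc that comes in along the bottom edge of $H^+$ and leaves along the top edge has $e^-=e^+=b_1$.
\end{remark}

\section{A sequence of metrizable monotone images}\label{sec:spectrum}

From now on $X$ is a nondegenerate locally connected Suslinian continuum. Countably many real-valued maps give a metrizable image of $X$, but its fibers need not be connected. We pass to the components of the fibers; the ccc keeps the quotient metrizable.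

\begin{proposition}\label{prop:spectrum}
There are sets $K_\alpha(x)\subseteq X$ and families $\mathcal U_\alpha$, for $\alpha<\omega_1$ and $x\in X$, with the following properties. Call a set \emph{$\alpha$-saturated} if it is a union of sets $K_\alpha(x)$.
\begin{itemize}
\item[(K1)] For each $\alpha$ the sets $K_\alpha(x)$ are continua, $x\in K_\alpha(x)$, and they form a partition of $X$.
\item[(K2)] $K_\beta(x)\subseteq K_\alpha(x)$ for $\alpha\le\beta$, and $K_\lambda(x)=\bigcap_{\alpha<\lambda}K_\alpha(x)$ for limit ordinals $\lambda<\omega_1$.
\item[(K3)] $\mathcal U_\alpha$ is a countable family of nonempty connected open $\alpha$-saturated sets, and for every $x$ and every open $W\supseteq K_\alpha(x)$ there is $U\in\mathcal U_\alpha$ with $K_\alpha(x)\subseteq U\subseteq W$.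
\item[(K4)] For each $x$ there is $\alpha<\omega_1$ with $K_\alpha(x)=\{x\}$.
\end{itemize}
\end{proposition}

\begin{proof}
By (Q1) and (F7) there are maps $g_\xi\colon X\to[0,1]$, $\xi<\omega_1$, that separate points. Let $G_\alpha=(g_\xi)_{\xi<\alpha}\colon X\to[0,1]^\alpha$, and let $K_\alpha(x)$ be the component of $x$ in $G_\alpha^{-1}G_\alpha(x)$. Then (K1) and the first half of (K2) hold. For limit $\lambda$ the set $\bigcap_{\alpha<\lambda}K_\alpha(x)$ is a continuum by (F3), it contains $x$, and it lies in $G_\lambda^{-1}G_\lambda(x)$; so it lies in $K_\lambda(x)$, and (K2) follows.

(K3) Fix a countable base $\mathcal B$ of $[0,1]^\alpha$ and let $\mathcal U_\alpha$ consist of all components of the sets $G_\alpha^{-1}(B)$, $B\in\mathcal B$. They are open because $X$ is locally connected, and for each $B$ there are countably many because $X$ is ccc. They are $\alpha$-saturated: if $y$ lies in a component $U$ of $G_\alpha^{-1}(B)$, then $K_\alpha(y)$ is a connected subset of $G_\alpha^{-1}(B)$ that meets $U$. Now let $W\supseteq K_\alpha(x)$ be open and $F=G_\alpha^{-1}G_\alpha(x)$. By (F1) there is a clopen subset $F_1$ of $F$ with $K_\alpha(x)\subseteq F_1\subseteq W$. Choose an open set $V$ with $F_1\subseteq V\subseteq W$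 and $\overline V\cap(F\setminus F_1)=\emptyset$. Then $\operatorname{Bd}V\cap F=\emptyset$, so the compact set $G_\alpha(\operatorname{Bd}V)$ does not contain $G_\alpha(x)$. Choose $B\in\mathcal B$ that contains $G_\alpha(x)$ and misses $G_\alpha(\operatorname{Bd}V)$. The component $U$ of $x$ in $G_\alpha^{-1}(B)$ is connected, meets $V$ and misses $\operatorname{Bd}V$, so $U\subseteq V\subseteq W$; and $U\supseteq K_\alpha(x)$ by saturation.

(K4) The $g_\xi$ separate points, so $\bigcap_{\alpha<\omega_1}K_\alpha(x)=\{x\}$. If every $K_\alpha(x)$ were nondegenerate, the decreasing sequence $(K_\alpha(x))_\alpha$ would not be eventually constant. A recursion of length $\omega_1$ would then select a strictly decreasing subsequence, against Lemma~\ref{lem:small}(c).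
\end{proof}

Only (K1)--(K4) are used below. Let $X_\alpha$ be the quotient space of the partition in (K1) and $f_\alpha\colon X\to X_\alpha$ the quotient map. We call $K_\alpha(x)$ the \emph{$\alpha$-fiber} of $x$. The image of an $\alpha$-saturated open set is open. Two distinct $\alpha$-fibers have disjoint open neighborhoods, which by (K3) shrink to members of $\mathcal U_\alpha$, so $X_\alpha$ is Hausdorff; and by (K3) the images of the members of $\mathcal U_\alpha$ form a countable base of connected open sets. Hence \emph{$X_\alpha$ is a locally connected metrizable continuum and $f_\alpha$ is a closed monotone map}. By (K2) an $\alpha$-saturated set is $\beta$-saturated for all $\beta\geq\alpha$. The components of an $\alpha$-saturated set are $\alpha$-saturated, since $\alpha$-fibers are connected. At limit levels neighborhoods of fibers come from lower levels: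
\begin{itemize}
\item[(K5)] If $\lambda<\omega_1$ is a limit ordinal and $W\supseteq K_\lambda(x)$ is open, there are $\alpha<\lambda$ and $U\in\mathcal U_\alpha$ with $K_\alpha(x)\subseteq U\subseteq W$.
\end{itemize}
Indeed, $K_\alpha(x)\subseteq W$ for some $\alpha<\lambda$ by (K2) and (F3), and (K3) applies. Finally, for every $\gamma<\omega_1$ the \emph{tail} $(K_{\gamma+\alpha}(x),\mathcal U_{\gamma+\alpha})_{\alpha<\omega_1}$ again satisfies (K1)--(K4), because for limit $\lambda$ the ordinals $\gamma+\alpha$, $\alpha<\lambda$, are cofinal in the limit ordinal $\gamma+\lambda$.

\section{The tree of nondegenerate fibers and its generic levels}\label{sec:tree}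

\subsection*{The tree}
A \emph{node} is a pair $t=(\alpha,K_t)$ where $K_t$ is a nondegenerate $\alpha$-fiber. Its \emph{height} is $\operatorname{ht}(t)=\alpha$, and $p_t\in X_\alpha$ is the point with $f_\alpha^{-1}(p_t)=K_t$. Let $T_\alpha$ be the set of nodes of height $\alpha$ and $T=\bigcup_\alpha T_\alpha$. Put $t\le t'$, and call $t'$ an \emph{extension} of $t$, if $\operatorname{ht}(t)\le\operatorname{ht}(t')$ and $K_{t'}\subseteq K_t$. For $\alpha\le\operatorname{ht}(t)$ there is exactly one node of height $\alpha$ below $t$, namely $t|\alpha=(\alpha,K_\alpha(x))$ with any $x\in K_t$. So the nodes below $t$ form a chain. If $\operatorname{ht}(t)=\lambda$ is a limit ordinal, then $K_t=\bigcap_{\alpha<\lambda}K_{t|\alpha}$ by (K2). We write $t\perp t'$ if $t$ and $t'$ are incomparable; an \emph{antichain} is a set of pairwise incomparable nodes.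
\begin{itemize}
\item[(T1)] If $\operatorname{ht}(t)\le\operatorname{ht}(q)$ and $K_t\cap K_q\neq\emptyset$, then $t\le q$. Thus $t\perp q$ if and only if $K_t\cap K_q=\emptyset$.
\item[(T2)] Antichains, in particular the levels $T_\alpha$, are countable, and chains are countable.
\end{itemize}
For (T1) take $x\in K_t\cap K_q$ and apply (K2) to $K_t=K_{\operatorname{ht}(t)}(x)$ and $K_q=K_{\operatorname{ht}(q)}(x)$. Antichains are countable by (T1), because $X$ is Suslinian. An uncountable chain has unbounded heights, and a point $x$ in the intersection of its sets $K_t$ has a nondegenerate $\alpha$-fiber for every $\alpha$, against (K4).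

Some parts of $X$ are resolved into points at a countable level. The next lemma shows that this happens only in countably many levels of the tree, which we then discard.

\begin{lemma}\label{lem:normal}
There is $\gamma<\omega_1$ such that for every node $t$ of height at least $\gamma$, every nondegenerate continuum $J\subseteq K_t$ and every $\beta$ with $\operatorname{ht}(t)<\beta<\omega_1$, there is $q\in T_\beta$ with $K_q\cap J\neq\emptyset$.
\end{lemma}

\begin{proof}
Call $t$ \emph{mortal} if there are a nondegenerate continuum $J_t\subseteq K_t$ and $\beta_t>\operatorname{ht}(t)$ such that $J_t\cap K_q=\emptyset$ for all $q\in T_{\beta_t}$. If $t$ is mortal and $\operatorname{ht}(t')\ge\beta_t$, then $K_{t'}\subseteq K_{t'|\beta_t}$ misses $J_t$. Suppose the heights of mortal nodes are unbounded in $\omega_1$. By recursion choose mortal nodes $t_\xi$, $\xi<\omega_1$, with $\operatorname{ht}(t_\xi)\geq\beta_{t_\eta}$ for all $\eta<\xi$. Then $J_{t_\xi}\subseteq K_{t_\xi}$ misses $J_{t_\eta}$ for $\eta<\xi$, which is impossible in a Suslinian continuum.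
\end{proof}

We replace the sequence by its tail from $\gamma$ on. The tree then has the following properties.
\begin{itemize}
\item[(T3)] If $t$ is a node, $J\subseteq K_t$ is a nondegenerate continuum and $\operatorname{ht}(t)<\beta<\omega_1$, there is $q\in T_\beta$ with $q>t$ and $K_q\cap J\ne\emptyset$.
\item[(T4)] Every node has two incomparable extensions.
\end{itemize}
Here $q>t$ follows from (T1). For (T4), take $J=K_t$ in (T3): $t$ has extensions at all higher levels, and by (T2) they do not form a chain. If $T=\emptyset$, then $f_0$ is a homeomorphism, $X$ is metrizable, and the statements about nodes below are vacuous. Otherwise $T$ is an uncountable tree whose chains and antichains are countable, that is, a Souslin tree.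

\subsection*{Elementary submodels}
We need a level $\delta$ that lies above the countably many exceptions arising in several arguments, some of which depend on parameters found along the way. A countable elementary submodel handles all of them at once. For a regular cardinal $\theta$ let $H(\theta)$ be the set of all sets whose transitive closure has cardinality less than $\theta$. Fix $\theta$ so large that $H(\theta)$ contains $X$, $T$, $\omega_1$ and several iterated power sets of their union. The statements that we use quantify only over such objects, so they hold in $(H(\theta),\in)$ exactly when they are true. A set $M\subseteq H(\theta)$ is an \emph{elementary submodel} if every formula with parameters in $M$ has the same truth value in $(M,\in)$ and in $(H(\theta),\in)$. A \emph{submodel} will mean a countable elementary submodel $M$ that contains, as elements, $X$, its topology, and the sequences $(K_\alpha(x))_{\alpha,x}$ and $(\mathcal U_\alpha)_\alpha$. We use four standard facts.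
\begin{itemize}
\item[(M1)] (L\"owenheim--Skolem.) Every countable subset of $H(\theta)$ is contained in a submodel.
\item[(M2)] If an object with a property defined from elements of $M$ exists, then such an object exists in $M$. In particular, $M$ contains every object that is uniquely defined from elements of $M$ (such as $T$, $\omega_1$, or a tuple of elements of $M$), and every nonempty element of $M$ meets $M$.
\item[(M3)] If $A\in M$ is countable, then $A\subseteq M$. (For $A\neq\emptyset$, $M$ contains a surjection $s\colon\omega\to A$ and each value $s(n)$.)
\item[(M4)] $\delta=M\cap\omega_1$ is a countable limit ordinal. (If $\alpha\in M\cap\omega_1$, then $\alpha\subseteq M$ by (M3), and $\alpha+1\in M$.)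
\end{itemize}
Thus $T_\alpha\subseteq M$ and $\mathcal U_\alpha\subseteq M$ for $\alpha<\delta$, and nodes in $M$ have height less than $\delta$. A node $t\in T_\delta$ is not in $M$, but all its proper predecessors are.

Write $T_{\ge r}=\{q\in T:q\geq r\}$. A set $D\subseteq T_{\geq r}$ is \emph{open} if it contains all extensions of its elements, and \emph{dense above $r$} if every $q\geq r$ has an extension in $D$.

\begin{lemma}\label{lem:generic}
Let $M$ be a submodel and $\delta=M\cap\omega_1$.
\begin{itemize}
\item[(a)] If $x\in X\cap M$, then $K_\delta(x)=\{x\}$.
\item[(b)] Every nonempty $\delta$-saturated open set $W\subseteq X$ contains a point of $M$.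
\item[(c)] Let $r\in T\cap M$, let $D\in M$ be open and dense above $r$, and let $t\in T_\delta$, $t>r$. Then there is $s\in D$ with $r\le s<t$. In particular $t\in D$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The least $\alpha$ with $K_\alpha(x)=\{x\}$ exists by (K4) and lies in $M$, so $\alpha<\delta$. (b) By (K5), $W$ contains some $U\in\mathcal U_\alpha$ with $\alpha<\delta$, and $U$ is a nonempty element of $M$. (c) By (M2) there is $A\in M$ that is maximal among the antichains contained in $D$. It is countable by (T2), so $A\subseteq M$. By density $t$ has an extension $q\in D$, and by maximality $q$ is comparable with some $s\in A$. Since $\operatorname{ht}(s)<\delta\le\operatorname{ht}(q)$, we have $s<q$. Now $s$ and $t$ both lie below $q$ and $\operatorname{ht}(s)<\operatorname{ht}(t)$, so $s<t$.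
\end{proof}

Part (c) says that \emph{every} node of level $\delta$ is generic over $M$: whatever can be achieved by extending an arbitrary node, and persists under extension, has already happened below $t$. It depends on the countability of antichains.

\section{Cuts and frames}\label{sec:cuts}

Separating continua are ordered by their position between two points. We use this order twice, for fibers and for single points, so we set it up once. Let $U\subseteq X$ be connected and open and $d_1,d_2\in U$. A \emph{cut} of $(U,d_1,d_2)$ is a nonempty continuum $P\subseteq U\setminus\{d_1,d_2\}$ such that $d_1$ and $d_2$ lie in different components $A(P)\ni d_1$ and $B(P)\ni d_2$ of $U\setminus P$. Equivalently, $P$ misses $d_1$ and $d_2$ and meets every connected subset of $U$ that contains both. For cuts $P,P'$ write $P\prec P'$ if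
\[
A(P)\cup P\subseteq A(P')\qquad\text{and}\qquad B(P')\cup P'\subseteq B(P).
\]

\begin{lemma}\label{lem:cuts}
Let $P,P',P'',Q,Q'$ be cuts of $(U,d_1,d_2)$.
\begin{itemize}
\item[(a)] $A(P)$ is open, $\overline{A(P)}\cap U\subseteq A(P)\cup P$, $\overline{A(P)}\cap P\neq\emptyset$, and $A(P)\cup P$ is connected. The same holds for $B(P)$.
\item[(b)] If $Q\subseteq P$, then $A(P)\subseteq A(Q)$ and $B(P)\subseteq B(Q)$.
\item[(c)] If $P\cap P'=\emptyset$, exactly one of $P\prec P'$ and $P'\prec P$ holds.
\item[(d)] $P\prec P'$ if and only if $P\subseteq A(P')$, if and only if $P'\subseteq B(P)$.
\item[(e)] If $P\prec P'\prec P''$, then $P\prec P''$. If $P\prec P'$, $Q\subseteq P$ and $Q'\subseteq P'$, then $Q\prec Q'$.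
\end{itemize}
\end{lemma}

\begin{proof}
(a) is Lemma~\ref{lem:comp}. (b) $A(P)$ is a connected subset of $U\setminus Q$ containing $d_1$, and $B(P)$ is one containing $d_2$.

(c) The set $A(P)\cup P\cup B(P)\subseteq U$ is connected and contains $d_1,d_2$, so it meets $P'$. Since $P'$ is a connected subset of $U\setminus P$, either $P'\subseteq B(P)$ or $P'\subseteq A(P)$. Suppose $P'\subseteq B(P)$. The connected set $A(P)\cup P$ misses $P'$ and contains $d_1$, so it lies in $A(P')$. Then the connected set $B(P')\cup P'$ misses $P$ and contains $d_2$, so it lies in $B(P)$. Thus $P\prec P'$. Suppose $P'\subseteq A(P)$. The connected set $B(P)\cup P$ misses $P'$ and contains $d_2$, so it lies in $B(P')$. Then $A(P')\cup P'$ misses $P$ and contains $d_1$, so it lies in $A(P)$. Thus $P'\prec P$. Both relations together would give $P'\subseteq A(P)\cap B(P)=\emptyset$.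

(d) If $P\subseteq A(P')$, then $P\cap P'=\emptyset$, and $P'\prec P$ would give $P\subseteq B(P')$; so $P\prec P'$ by (c). If $P'\subseteq B(P)$, then $P'\prec P$ would give $P'\subseteq A(P)$; again $P\prec P'$. The converse implications are part of the definition.

(e) In the first case $P\subseteq A(P')\subseteq A(P'')$, in the second $Q\subseteq P\subseteq A(P')\subseteq A(Q')$ by (b). Apply (d).
\end{proof}

Call a node $t$ of height $\alpha$ \emph{smooth} if the point $p_t\in X_\alpha$ satisfies (N), and \emph{separating} otherwise. Nothing needs to be known about smooth nodes. A separating node $t$ is a cut between two nearby points, but a single cut can be as bad as the segment $K$ in the ladder $H$. To control its boundary we want the nodes near $t$ to be cuts between the \emph{same} two points, so that they are lined up by $\prec$.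

\begin{definition}
A \emph{frame} is a quadruple $(U,d_1,d_2,r)$ where $r$ is a node, $U\subseteq X$ is a connected open $\operatorname{ht}(r)$-saturated set, $d_1,d_2\in U$, and $K_q$ is a cut of $(U,d_1,d_2)$ for every $q\geq r$. For $q,q'\geq r$ put $A_q=A(K_q)$ and $B_q=B(K_q)$, and write $q\prec q'$ for $K_q\prec K_{q'}$.
\end{definition}

In a frame, $U$, $K_q$, $A_q$ and $B_q$ are $\beta$-saturated for all $\beta\geq\operatorname{ht}(q)$. By (T1) and Lemma~\ref{lem:cuts}, $A_q\subseteq A_{q'}$ and $B_q\subseteq B_{q'}$ for $q\le q'$; two nodes above $r$ are related by $\prec$ exactly when they are incomparable in $T$; and $q\prec q'$ persists when $q$ and $q'$ are extended.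

\begin{lemma}\label{lem:frame}
Let $M$ be a submodel, $\delta=M\cap\omega_1$, and let $t\in T_\delta$ be separating. Then there is a frame $(U,d_1,d_2,r)\in M$ with $r<t$.
\end{lemma}

\begin{proof}
Let $O\ni p_t$ be a connected open subset of $X_\delta$ with $O\setminus\{p_t\}$ disconnected, and let $W=f_\delta^{-1}(O)$. Then $W$ is connected by Lemma~\ref{lem:monotone}, and $W\setminus K_t$ is disconnected because its image is. The set $W$ need not belong to $M$, so we shrink it. By (K5) there are $\alpha<\delta$ and $U\in\mathcal U_\alpha\subseteq M$ with $K_{t|\alpha}\subseteq U\subseteq W$. By Lemma~\ref{lem:comp} the closure of every component of $W\setminus K_t$ meets $K_t$, so every such component meets $U$. Hence $U\setminus K_t$ has at least two components. They are open and $\delta$-saturated, so by Lemma~\ref{lem:generic}(b) there are points $d_1,d_2\in M$ in different components of $U\setminus K_t$. Since $K_t=\bigcap_{\beta<\delta}K_{t|\beta}$, there is $\beta\in[\alpha,\delta)$ such that $s=t|\beta$ has $d_1,d_2\notin K_s$. For $q\geq s$ we have $K_q\subseteq K_s\subseteq U\setminus\{d_1,d_2\}$.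

Let $D_1$ be the set of $q\geq s$ such that $K_q$ is not a cut of $(U,d_1,d_2)$, and let $D_2$ be the set of $q\geq s$ that have no extension in $D_1$. The set $D_1$ is open, because $U\setminus K_q\subseteq U\setminus K_{q'}$ for $q\le q'$, and $D_2$ is open by its form. Every $q\geq s$ has an extension in $D_1$ or lies in $D_2$. So $D=D_1\cup D_2\in M$ is open and dense above $s$, and Lemma~\ref{lem:generic}(c) gives $r\in D$ with $s\le r<t$. If $r\in D_1$, then $t\in D_1$, contrary to the choice of $d_1,d_2$. So $r\in D_2$, which says that $K_q$ is a cut for every $q\geq r$. The set $U$ is $\operatorname{ht}(r)$-saturated since $\alpha\le\operatorname{ht}(r)$, and all four entries of $(U,d_1,d_2,r)$ lie in $M$.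
\end{proof}

\section{The boundary of a generic node}\label{sec:boundary}

Fix a frame $(U,d_1,d_2,r)$; all nodes in this section and the next lie above $r$. We isolate the two consequences of genericity that are needed. They do not mention $M$, and this will allow us to count the nodes that have them inside $M$.

\begin{definition}
A node $t>r$ of limit height is \emph{good} if
\begin{itemize}
\item[(G1)] $U\setminus K_t=A_t\cup B_t$, and
\item[(G2)] for every $r'$ with $r\le r'<t$ there are $q,q^*\geq r'$ with $q\prec t\prec q^*$.
\end{itemize}
For good $t$ put $L_t=\overline{A_t}\cap K_t$ and $R_t=\overline{B_t}\cap K_t$. A good node is a \emph{link} if $L_t$ and $R_t$ are singletons.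
\end{definition}

\begin{lemma}\label{lem:good}
If the frame belongs to a submodel $M$ and $\delta=M\cap\omega_1$, then every $t\in T_\delta$ with $t>r$ is good.
\end{lemma}

\begin{proof}
(G2) Let $r\le r'<t$; then $r'\in M$. The set $D=\{q'\ge r': q\prec q'\text{ for some }q\geq r'\}$ belongs to $M$ and is open, because $\prec$ persists under extension. It is dense above $r'$: by (T4) any node above $r'$ has incomparable extensions, which we name so that $q_1\prec q_2$, and then $q_2\in D$. By Lemma~\ref{lem:generic}(c), $t\in D$. The set $D^*=\{q'\ge r': q'\prec q^*\text{ for some }q^*\geq r'\}$ is open for the same reason and contains $q_1$, so $t\in D^*$.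

(G1) Suppose $C$ is a component of $U\setminus K_t$ other than $A_t$ and $B_t$. It is open and $\delta$-saturated, so it contains a point $c\in M$ by Lemma~\ref{lem:generic}(b). Since $c\notin K_t$, there is $r'$ with $r\le r'<t$ and $c\notin K_{r'}$. The set $D=\{q\geq r':c\in A_q\cup B_q\}$ belongs to $M$ and is open. To see that it is dense above $r'$, take extensions $q_1\prec q_2$ of a given node. If $c\in B_{q_1}$, then $q_1\in D$. Otherwise the component $C_1$ of $c$ in $U\setminus K_{q_1}$ is disjoint from $B_{q_1}$. The set $C_1\cup K_{q_1}$ is connected by Lemma~\ref{lem:comp}, it misses $B_{q_1}\supseteq K_{q_2}$, and it meets $A_{q_2}\supseteq K_{q_1}$. Hence $c\in A_{q_2}$ and $q_2\in D$. By Lemma~\ref{lem:generic}(c), $t\in D$, which contradicts $c\in C$.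
\end{proof}

The Suslinian property counts only disjoint \emph{continua}. So to conclude that $L_t$ is a point for all but countably many $t$, we must show that the sets $L_t$ are connected and pairwise disjoint. Both follow from (G2): $L_t$ is the limit of the continua $K_q$ that approach $K_t$ from the side of $d_1$, and such a $K_q$ shields $K_t$ from the boundaries of lower nodes.

\begin{lemma}\label{lem:LR}
Let $t$ be good. Then $L_t$ and $R_t$ are nonempty continua and $\operatorname{Bd}K_t=L_t\cup R_t$. If $t\neq t'$ are good, then $L_t\cap L_{t'}=\emptyset$ and $R_t\cap R_{t'}=\emptyset$.
\end{lemma}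

\begin{proof}
Since $U$ is an open neighborhood of $K_t$, $\operatorname{Bd}K_t=K_t\cap\overline{U\setminus K_t}$, which is $L_t\cup R_t$ by (G1). Both sets are nonempty by Lemma~\ref{lem:cuts}(a). Exchanging $d_1$ and $d_2$ exchanges $A$ with $B$, reverses $\prec$ and preserves goodness, so it suffices to treat $L_t$.

\emph{Exhausting $A_t$.} Choose $r\le r_0<r_1<\dots<t$ with heights cofinal in $\operatorname{ht}(t)$, so that $K_t=\bigcap_nK_{r_n}$. The sets $A_{r_n}$ increase, and we claim that $A_t=\bigcup_nA_{r_n}$. The union is open, nonempty and contained in the connected set $A_t$, so it suffices to show that it is closed in $A_t$. Let $x\in A_t$ lie in its closure. Choose $n$ with $x\notin K_{r_n}$ and a connected open set $V$ with $x\in V\subseteq U\setminus K_{r_n}$. Then $V$ meets $A_{r_m}$ for some $m\geq n$, and $V\subseteq U\setminus K_{r_m}$, so $x\in V\subseteq A_{r_m}$.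

\emph{$L_t$ is a limit of continua.} By (G2) choose $q_n\geq r_n$ with $q_n\prec t$. Then $K_{q_n}\subseteq K_{r_n}\cap A_t$, $A_{r_n}\subseteq A_{q_n}$ and $K_t\subseteq B_{q_n}$.
\begin{itemize}
\item[(i)] \emph{If $z\in L_t$ and $V\ni z$ is open, then $V\cap K_{q_n}\neq\emptyset$ for all large $n$.} We may assume that $V\subseteq U$ and $V$ is connected. It meets $A_t$, hence meets $A_{r_n}\subseteq A_{q_n}$ for all large $n$, and $z\in K_t\subseteq B_{q_n}$. A connected subset of $U$ that meets both $A_{q_n}$ and $B_{q_n}$ meets $K_{q_n}$.
\item[(ii)] \emph{If every neighborhood of $z$ meets $K_{q_n}$ for infinitely many $n$, then $z\in L_t$.} Indeed $z\in\overline{A_t}$, and $z\in K_{r_m}$ for each $m$ because $K_{q_n}\subseteq K_{r_m}$ for $n\geq m$.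
\end{itemize}
Suppose $L_t=F_1\sqcup F_2$ with $F_1,F_2$ closed and nonempty, and take disjoint open sets $W_i\supseteq F_i$. If $K_{q_n}\not\subseteq W_1\cup W_2$ for infinitely many $n$, pick $z_n\in K_{q_n}\setminus(W_1\cup W_2)$ for these $n$. By compactness some $z\in X\setminus(W_1\cup W_2)$ has $z_n$ in each of its neighborhoods for infinitely many $n$, and (ii) gives $z\in L_t$, which is absurd. So $K_{q_n}\subseteq W_1\cup W_2$ for large $n$. By (i), $K_{q_n}$ meets both $W_1$ and $W_2$ for large $n$. This contradicts the connectedness of $K_{q_n}$.

\emph{Disjointness.} If $t\perp t'$, then $K_t\cap K_{t'}=\emptyset$. If $t<t'$, apply (G2) for $t'$ with $r'=t$: there is $q\geq t$ with $q\prec t'$, and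
\[
L_t\subseteq\overline{A_t}\cap U\subseteq\overline{A_q}\cap U\subseteq A_q\cup K_q\subseteq A_{t'} .
\]
So $L_t$ misses $K_{t'}\supseteq L_{t'}$.
\end{proof}

\begin{lemma}\label{lem:link}
If the frame belongs to a submodel $M$ and $\delta=M\cap\omega_1$, then every $t\in T_\delta$ with $t>r$ is a link.
\end{lemma}

\begin{proof}
Let $Z$ be the set of good nodes that are not links. By Lemma~\ref{lem:LR} and the Suslinian property, only countably many good $t$ have $L_t$ nondegenerate, and only countably many have $R_t$ nondegenerate. So $Z$ is countable. It is defined from the frame and the tree, so $Z\in M$ by (M2) and $Z\subseteq M$ by (M3). The node $t$ is good by Lemma~\ref{lem:good} and does not belong to $M$, so it is a link.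
\end{proof}

\section{The generalized arc inside a link}\label{sec:links}

For a link $t$ write $L_t=\{b^1_t\}$ and $R_t=\{b^2_t\}$. The fiber $K_t$ may be nonmetrizable, so applying the construction to $K_t$ again would lead back to the same problem. Instead we take the points of $K_t$ that separate $d_1$ from $d_2$. They are linearly ordered by $\prec$ and form a closed set for general reasons. The point is that there are enough of them: links on higher levels supply boundary points between any two. If $\{z\}$ is a cut, we write $A(z)$ and $B(z)$ for $A(\{z\})$ and $B(\{z\})$.

\begin{lemma}\label{lem:cutpoint}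
Let $q$ be a link. Then $b^1_q\neq b^2_q$, both $\{b^1_q\}$ and $\{b^2_q\}$ are cuts, $A(b^1_q)=A_q$ and $B(b^1_q)\supseteq B_q$.
\end{lemma}

\begin{proof}
Suppose $b^1_q=b^2_q=b$. Then $A_q\cup\{b\}\cup B_q\subseteq U$ is connected and contains $d_1,d_2$, so it meets the cut $K_{q'}$ for every $q'\geq q$. Since $K_{q'}\subseteq K_q$ misses $A_q\cup B_q$, we get $b\in K_{q'}$ for all $q'\geq q$. This is impossible for two incomparable extensions of $q$, which exist by (T4).

By Lemma~\ref{lem:cuts}(a), $A_q$ is open and $\overline{A_q}\cap U\subseteq A_q\cup\{b^1_q\}$. So $A_q$ is a connected clopen subset of $U\setminus\{b^1_q\}$ that contains $d_1$ and not $d_2$. Hence $\{b^1_q\}$ is a cut with $A(b^1_q)=A_q$, and $B(b^1_q)\supseteq B_q$ by Lemma~\ref{lem:cuts}(b). Exchanging $d_1$ and $d_2$ shows that $\{b^2_q\}$ is a cut.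
\end{proof}

\begin{proposition}\label{prop:arc}
Let $t$ be a link, $K=K_t$, $b_1=b^1_t$, $b_2=b^2_t$. Then $\operatorname{Bd}K=\{b_1,b_2\}$ has two points, $K$ is locally connected, and
\[
E=\{z\in K:\{z\}\text{ is a cut of }(U,d_1,d_2)\}
\]
is a generalized arc with endpoints $b_1$ and $b_2$.
\end{proposition}

\begin{proof}
The first claim holds by Lemmas~\ref{lem:LR} and \ref{lem:cutpoint}. Thus $K\setminus\{b_1,b_2\}$ is open in $X$.

\emph{$K$ is locally connected.} Points of $K\setminus\{b_1,b_2\}$ have small connected open neighborhoods in $X$ that lie in $K$. Let $V$ be a connected open subset of $X$ that contains $b_1$ and not $b_2$. Suppose $V\cap K=F_1\sqcup F_2$ with $F_1,F_2$ relatively clopen, $b_1\in F_1$ and $F_2\neq\emptyset$. Then $F_2$ is closed in $V$, because $V\cap K$ is; and $F_2$ is a relatively open subset of the open set $V\cap K\setminus\{b_1,b_2\}$, so it is open. This contradicts the connectedness of $V$. So the sets $V\cap K$ are connected and form a base at $b_1$ in $K$. The same argument applies at $b_2$.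

\emph{The order.} For $z,z'\in E$ put $z<z'$ if $\{z\}\prec\{z'\}$. By Lemma~\ref{lem:cuts}(c)--(e) this is a linear order, and
\begin{equation}\label{eq:order}
z<z'\iff z\in A(z')\iff z'\in B(z).
\end{equation}
By Lemma~\ref{lem:cutpoint}, $b_1,b_2\in E$. For $z\in E\setminus\{b_1\}$ the connected set $A_t\cup\{b_1\}\subseteq U$ misses $z$ and contains $d_1$, so $b_1\in A(z)$ and $b_1<z$. For $z\in E\setminus\{b_2\}$ the set $B_t\cup\{b_2\}$ shows in the same way that $z<b_2$. By \eqref{eq:order} the rays are $\{z\in E:z\le e\}=E\setminus B(e)$ and $\{z\in E:z\geq e\}=E\setminus A(e)$, which are closed in $E$.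

\emph{$E$ is compact.} Let $y\in K\setminus E$. Then $d_1$ and $d_2$ lie in one component $C$ of $U\setminus\{y\}$, an open set. Cover $C$ by connected open sets whose closures lie in $C$. By (F5) a finite chain of them joins $d_1$ to $d_2$, and the union $F$ of the closures is a continuum in $C$. Every cut meets $F$, so $E\subseteq F$, while $y\notin F$. Hence $y\notin\overline E$, and $E$ is closed in $K$.

\emph{The order is dense.} Let $x<y$ in $E$. By (M1) take a submodel $M'$ that contains the frame, $t$, $b_1$, $b_2$, $x$ and $y$. Put $\beta=M'\cap\omega_1>\operatorname{ht}(t)$ and $f=f_\beta$. By Lemma~\ref{lem:generic}(a) the points $b_1,b_2,x,y$ have trivial $\beta$-fibers. By (F4), $f(K)$ is a locally connected metrizable continuum, so Theorem~\ref{thm:MMM} gives an arc $I\subseteq f(K)$ from $f(b_1)$ to $f(b_2)$. The set $f^{-1}(I)$ lies in $K$, since $K$ is $\beta$-saturated; it is connected by Lemma~\ref{lem:monotone} and contains $b_1,b_2$. So $A_t\cup f^{-1}(I)\cup B_t$ is a connected subset of $U$ that contains $d_1,d_2$, and therefore contains $E$. As $E$ misses $A_t\cup B_t$, we get $f(x),f(y)\in I$.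

Let $I'$ be the subarc of $I$ with endpoints $f(x)\neq f(y)$. Then $f^{-1}(I')$ is a nondegenerate continuum in $K$. By (T3) there is $q\in T_\beta$, $q>t$, with $p_q\in I'$. By Lemma~\ref{lem:link}, applied to $M'$, the node $q$ is a link. Let $e=b^1_q$. By Lemma~\ref{lem:cutpoint}, $e\in E$, $A(e)=A_q$ and $B(e)\supseteq B_q$. A point $w\in\{b_1,b_2,x,y\}$ has a trivial $\beta$-fiber, so $w\notin K_q$ and $w\in A_q\cup B_q$ by (G1); and by \eqref{eq:order}
\[
w\in A_q\ \Rightarrow\ w<e,\qquad w\in B_q\ \Rightarrow\ w>e .
\]
Since $b_1=\min E$ and $b_2=\max E$, we get $b_1\in A_q$ and $b_2\in B_q$. The sets $f(A_q)$ and $f(B_q)$ are disjoint and open, by saturation, and they cover $f(U)\setminus\{p_q\}\supseteq I\setminus\{p_q\}$. The point $p_q$ is none of $f(b_1),f(b_2),f(x),f(y)$. So $I\setminus\{p_q\}$ has two components; the one containing $f(b_1)$ lies in $f(A_q)$ and the one containing $f(b_2)$ lies in $f(B_q)$. (This is why $I$ runs from $f(b_1)$ to $f(b_2)$: an arc chosen only from $f(x)$ to $f(y)$ might touch $p_q$ and return to the same side.) Since $p_q$ lies strictly between $f(x)$ and $f(y)$ on $I$, one of $x,y$ lies in $A_q$ and the other in $B_q$. So one of them is below $e$ and the other above,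 and $x<y$ forces $x<e<y$.

By Lemma~\ref{lem:order}, $E$ is a generalized arc with endpoints $b_1$ and $b_2$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and \ref{thm:structure}}\label{sec:final}

\begin{proposition}\label{prop:level}
Let $M$ be a submodel and $\delta=M\cap\omega_1$. Then $f_\delta\colon X\to X_\delta$ is a monotone map onto a metrizable locally connected continuum, points of $X\cap M$ have trivial fibers, only countably many fibers are nondegenerate, and each of these satisfies \textup{(N)} or \textup{(S)}.
\end{proposition}

\begin{proof}
The first claim was shown in Section~\ref{sec:spectrum} and the second is Lemma~\ref{lem:generic}(a). The nondegenerate fibers are the sets $K_t$, $t\in T_\delta$, and $T_\delta$ is countable by (T2). If $t$ is smooth, (N) holds. If $t$ is separating, Lemma~\ref{lem:frame} gives a frame $(U,d_1,d_2,r)\in M$ with $r<t$, the node $t$ is a link by Lemma~\ref{lem:link}, and Proposition~\ref{prop:arc} gives the statements about $K_t$ in (S). The set $O=f_\delta(U)$ is a connected open neighborhood of $p_t$. By (G1) and saturation, $O\setminus\{p_t\}$ is the disjoint union of the nonempty connected open sets $f_\delta(A_t)$ and $f_\delta(B_t)$, so it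 has exactly two components.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
If $X$ is a point, take the identity map. Otherwise take by (M1) a submodel $M\supseteq P$ and apply Proposition~\ref{prop:level} with $f=f_\delta$ and $Y=X_\delta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The set $U_0$ need not be saturated at any level, so we replace it by a smaller set that is. For $x\in U_0$, (K4) gives $\alpha$ with $K_\alpha(x)=\{x\}$, and (K3) gives $U\in\mathcal U_\alpha$ with $x\in U\subseteq U_0$. By (F5) finitely many such sets form a chain from $a$ to $b$. Their union $W$ is connected and open, $a,b\in W\subseteq U_0$, and $W$ is $\alpha_0$-saturated, where $\alpha_0$ is the largest index used. Let $M$ be a submodel containing $a$, $b$ and $\alpha_0$, and let $\delta=M\cap\omega_1>\alpha_0$. Then $W$ is $\delta$-saturated, so $G=f_\delta(W)$ is connected and open in $X_\delta$ and $f_\delta^{-1}(G)=W$. By Proposition~\ref{prop:level}, the hypotheses of Proposition~\ref{prop:lift} hold for $f_\delta$, $G$, $a$ and $b$. Hence $W\subseteq U_0$ contains a generalized arc with endpoints $a$ and $b$. The case $U_0=X$ gives the last statement.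
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kur}
Kuratowski, \emph{Topology II}.

\bibitem{OSC}
\emph{On Suslinian Continua},
\texttt{https://www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 7137F5E13BC77F84594B9B4819450E60/\allowbreak S000843950000148Xa.pdf/\allowbreak on-suslinian-continua.pdf}

\end{thebibliography}
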